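
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{A strictly convex space in which most points\\ outside a closed set have several nearest points}


\begin{abstract}
For a closed set $F$ in a real Banach space $X$, let $R(F)$ be the set of points of $X$ that have at least two nearest points in $F$. If $R(F)$ is of the first category for every closed $F$, then $X$ is strictly convex. We show that the converse fails: on $\ell_1(\Gamma)$, with $|\Gamma|=2^{\aleph_0}$, there are an equivalent strictly convex norm and a closed set $F$ with nonempty complement such that $R(F)$ is residual in the complement of $F$. We also show that the converse holds for separable spaces, and that $\ell_1(\Gamma)$ has another strictly convex renorming for which every $R(F)$ is of the first category.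
\end{abstract}

\section{The question and the results}

Let $X$ be a real Banach space with norm $\|\cdot\|$. All closed sets $F\subset X$ below are nonempty. Write $d_F(x)=\inf_{y\in F}\|x-y\|$ and
\[
P_F(x)=\{y\in F:\ \|x-y\|=d_F(x)\},\qquad
R(F)=\{x\in X:\ P_F(x)\text{ has at least two points}\}.
\]
Thus $R(F)$ is the set where the metric projection onto $F$ is genuinely multivalued. It is disjoint from $F$, since $P_F(x)=\{x\}$ for $x\in F$.

How large can $R(F)$ be? If $F$ consists of two points of the Euclidean plane, $R(F)$ is their perpendicular bisector. In the plane with the maximum norm, the set $F=\{(1,0),(-1,0)\}$ already behaves differently: if $|h|\ge |a|+1$, then $(a,h)$ has distance $|h|$ from both points of $F$, so $R(F)$ has interior points. The difference is that the maximum norm has segments in its unit sphere. Recall that $X$ is \emph{strictly convex} if this does not happen: $\|u\|=\|w\|=\|\frac{u+w}2\|$ implies $u=w$. Then also $\|u\|=\|z\|=\|tu+(1-t)z\|$ for some $t\in(0,1)$ implies $u=z$. Indeed, the convex function $\tau\mapsto\|\tau u+(1-\tau)z\|$ is at most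 $\|u\|$ on $[0,1]$ and attains this maximum at the interior point $t$, so it is constant; now take $\tau=\frac12$.

Smallness is measured by category. A set is \emph{nowhere dense} if its closure has empty interior; equivalently, if every nonempty open set contains a nonempty open subset that misses it. A set is of the \emph{first category} if it is a countable union of nowhere dense sets. A set $A$ is \emph{residual} in an open set $U$ if $A\subset U$ and $U\setminus A$ is of the first category. By Baire's theorem a nonempty open subset of a Banach space is not of the first category; hence a set that contains a residual subset of a nonempty open set is not of the first category either.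

Say that $X$ has the \emph{category property} if $R(F)$ is of the first category for every closed $F\subset X$. Large classes of spaces with this property are known, and \cite{DDF} poses the question whether the largest such class is exactly the class of strictly convex spaces. One half is easy.

\begin{theorem}\label{thm:nec}
If $X$ has the category property, then $X$ is strictly convex.
\end{theorem}

Two facts speak for the other half: in a strictly convex space $R(F)$ never has interior points, and if the space is separable, $R(F)$ is always of the first category (Theorem~\ref{thm:comp}(a),(b) below). The answer is nevertheless ``no''.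

\begin{theorem}\label{thm:main}
There are a strictly convex Banach space $(X,N)$, isomorphic to $\ell_1(\Gamma)$ with $|\Gamma|=2^{\aleph_0}$, and a closed set $F\subset X$, with $X\setminus F$ nonempty, open, bounded, convex and symmetric, such that $R(F)$ contains a residual subset of $X\setminus F$. In particular $R(F)$ is not of the first category.
\end{theorem}

So the spaces with the category property form a proper subclass of the strictly convex spaces. The next theorem places the example.

\begin{theorem}\label{thm:comp}
\begin{itemize}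
\item[(a)] If $X$ is strictly convex, then $X\setminus R(F)$ is dense in $X$ for every closed $F\subset X$.
\item[(b)] A separable Banach space has the category property if and only if it is strictly convex.
\item[(c)] Let $X$ be the space of Theorem~\textup{\ref{thm:main}}. For every strictly convex Banach space $Y$ the space $Y\oplus_2X$ is strictly convex and fails the category property.
\item[(d)] If a Banach space $(X,|\cdot|)$ admits a bounded linear injection $T$ into a Hilbert space, then $\|x\|^2=|x|^2+\|Tx\|^2$ defines an equivalent norm with the category property. Hence $\ell_1(\Gamma)$, $|\Gamma|=2^{\aleph_0}$, has an equivalent strictly convex norm with the category property and another one without it.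
\end{itemize}
\end{theorem}

By (a), being residual in $X\setminus F$ is the worst that $R(F)$ can do in a strictly convex space, in the sense of category. By (b), every strictly convex space without the category property is nonseparable.

Theorem~\ref{thm:nec} can be proved at once; a hyperplane suffices.

\begin{proof}[Proof of Theorem~\ref{thm:nec}]
Suppose $X$ is not strictly convex. After scaling there are $u\neq w$ with $\|u\|=\|w\|=\|\frac{u+w}2\|=1$. By the Hahn--Banach theorem there is $f\in X^*$ with $\|f\|=1$ and $f(\frac{u+w}2)=1$. Since $f(u),f(w)\le 1$, both equal $1$. Let $F=\ker f$. For $y\in F$ we have $\|x-y\|\ge|f(x-y)|=|f(x)|$. The points $x-f(x)u$ and $x-f(x)w$ lie in $F$ at distance $|f(x)|$ from $x$, and they are distinct if $f(x)\ne0$. So $R(F)$ contains the nonempty open set $X\setminus\ker f$, and it is not of the first category.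
\end{proof}

\section{The idea: a square and its inscribed disc}\label{sec:idea}

The construction uses two norms: one with many flat pieces, which defines $F$, and a larger, strictly convex one, which measures distances.

\begin{lemma}\label{lem:touch}
Let $p\le N$ be equivalent norms on $X$ and $F=\{x:p(x)\ge1\}$. Let $p(x)<1$ and $\delta=1-p(x)$. In the norm $N$ we have $d_F(x)\ge\delta$. If $N(v)=1$ and $p(x+\delta v)=p(x)+\delta$, then $d_F(x)=\delta$ and $x+\delta v\in P_F(x)$.
\end{lemma}

\begin{proof}
If $y\in F$, then $N(x-y)\ge p(x-y)\ge p(y)-p(x)\ge\delta$. If $v$ is as stated, then $p(x+\delta v)=1$, so $x+\delta v\in F$, and its $N$-distance from $x$ is $\delta$.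
\end{proof}

A vector $v$ as in the lemma satisfies $p(v)=N(v)=1$, because $\delta\le p(\delta v)\le N(\delta v)=\delta$. We call the vectors with $p(v)=N(v)=1$, at which the two unit spheres touch, \emph{contact vectors}. A point $x$ with $p(x)<1$ lies in $R(F)$ as soon as there are two distinct contact vectors $v$ with $p(x+\delta v)=p(x)+\delta$.

\medskip\noindent
\textbf{The smallest case.} In $\mathbb R^2$ let $p(a,b)=|a|+|b|$ and $N(a,b)=\sqrt{2(a^2+b^2)}$. Since $p(a,b)$ is the larger of $|a+b|$ and $|a-b|$, the identity
\begin{equation}\label{eq:plane}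
N(a,b)^2=(a+b)^2+(a-b)^2
\end{equation}
shows that $N\ge p$, with equality exactly if $|a|=|b|$. The contact vectors are $\frac12(\pm1,\pm1)$. Let $x=(a,0)$ with $0<a<1$ and $\delta=1-a$. For both signs
\[
p\bigl(x+\tfrac\delta2(1,\pm1)\bigr)=a+\tfrac\delta2+\tfrac\delta2=p(x)+\delta ,
\]
so $x$ has the two nearest points $x+\frac\delta2(1,\pm1)$; see Figure~\ref{fig:square}. In the open square $p<1$ nothing else happens, apart from symmetry: $F$ is the union of the four half-planes $\varepsilon a+\varepsilon' b\ge1$ with $\varepsilon,\varepsilon'=\pm1$, whose $N$-distances from $(a,b)$ are $1-(\varepsilon a+\varepsilon' b)$. If $ab\ne0$, exactly one of these distances is smallest, and the nearest point is unique. So $R(F)$ consists of the two open diagonals of the square.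

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.7]
\draw[thick] (1,0)--(0,1)--(-1,0)--(0,-1)--cycle;
\draw[dashed] (-1,0)--(1,0);
\draw[dashed] (0,-1)--(0,1);
\draw (0.4,0) circle (0.4243);
\draw (0.4,0)--(0.7,0.3);
\draw (0.4,0)--(0.7,-0.3);
\fill (0.4,0) circle (0.025);
\fill (0.7,0.3) circle (0.025);
\fill (0.7,-0.3) circle (0.025);
\node[below left] at (0.42,0) {$x$};
\node[right] at (0.72,0.34) {$x+\frac\delta2(1,1)$};
\node[right] at (0.72,-0.34) {$x+\frac\delta2(1,-1)$};
\node at (-0.75,0.75) {$F$};
\end{tikzpicture}
\caption{The set $F=\{|a|+|b|\ge1\}$ consists of the boundary of the square and everything outside; distances are Euclidean, scaled by $\sqrt2$. A point $x\ne0$ on a diagonal (dashed) is the center of a disc that touches $F$ at two points. Inside the square and off the diagonals the nearest point is unique.}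
\label{fig:square}
\end{figure}

\medskip\noindent
\textbf{Making the condition $b=0$ generic.} On the horizontal diagonal the point $x$ has two nearest points because its coordinate $b$ vanishes, and $b$ can then be moved up or down at the same cost. In the plane this happens on a thin set. Now replace the single coordinate $b$ by a vector $b\in\ell_1(P)$ with $P$ uncountable. Each such $b$ vanishes outside a countable subset of $P$, so a coordinate ``chosen at random'' is zero. The contact vectors should therefore move one coordinate $b_t$ up or down, with $t$ determined by $x$.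

It does not work to take all the unit vectors $\pm e_t$ of $\ell_1(P)$ as contact vectors. For distinct contact vectors $v,v'$ of a strictly convex $N\ge p$ we need $p(\frac{v+v'}2)\le N(\frac{v+v'}2)<1$, whereas $\|\frac{e_t+e_r}2\|_1=1$. We therefore tie the index $t$ to a further component of the contact vector, in which the norm is round: a component $a\in\mathbb R^2$ with the Euclidean norm $|a|$, whose \emph{direction} selects the coordinate. As contact vectors we want $\frac12(s,\pm e_t)$, where $s$ is a unit vector of $\mathbb R^2$ and $t$ is attached to $s$. Since the negative of a contact vector is a contact vector, $\frac12(-s,\pm e_t)$ then occur as well. If another index $r$ were attached to $-s$, the midpoint of $\frac12(-s,e_t)$ and $\frac12(-s,e_r)$ would again have $p$-norm $1$. So $s$ and $-s$ must share the same index, and we take as index set the set of lines through the origin of $\mathbb R^2$.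

\section{The space and the norm}\label{sec:norm}

Let $S$ be the Euclidean unit circle in $\mathbb R^2$, with inner product $\langle\cdot,\cdot\rangle$ and Euclidean norm $|\cdot|$. Let $P=S/\{\pm1\}$ and let $[s]\in P$ be the class of $s\in S$. For $s\in S$ and $t=[\tau]\in P$ the number $\langle s,t\rangle^2:=\langle s,\tau\rangle^2$ is well defined, and it equals $1$ if and only if $t=[s]$. Put
\[
X=\mathbb R^2\oplus\ell_1(P),\qquad p(a,b)=|a|+\|b\|_1,\qquad
v_{s,\varepsilon}=\tfrac12\,(s,\varepsilon e_{[s]})\quad(s\in S,\ \varepsilon=\pm1),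
\]
where $e_t$ $(t\in P)$ are the unit vectors of $\ell_1(P)$. The space $(X,p)$ is a Banach space isomorphic to $\ell_1(P)$ (the plane contributes two further coordinates), and $|P|=2^{\aleph_0}$. We have $p(v_{s,\varepsilon})=1$ and $-v_{s,\varepsilon}=v_{-s,-\varepsilon}$.

The task is to find a norm $N$ such that
\begin{equation}\label{eq:goals}
p\le N\le 2p,\qquad N(v_{s,\varepsilon})=1\ \text{ for all }s,\varepsilon,\qquad N\ \text{strictly convex}.
\end{equation}
For $s\in S$ and $\eta\in\{-1,1\}^P$ let
\[
f_{s,\eta}(a,b)=\langle s,a\rangle+\sum_{t\in P}\eta_tb_t .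
\]
Then $|f_{s,\eta}|\le p$, and $p(x)=\max_{s,\eta}f_{s,\eta}(x)$: take $s=a/|a|$ (any $s$ if $a=0$) and let $\eta_t$ be the sign of $b_t$ (either sign if $b_t=0$). We look for $N$ in the form
\[
N=\sup_fN_f,\qquad N_f^2=f^2+Q_f,
\]
where $f$ runs through the functionals $f_{s,\eta}$ and each $Q_f\ge0$ is a quadratic form. Then $N\ge p$ is automatic, and the parallelogram law, valid for each $N_f$, is a source of strict convexity. The second condition in \eqref{eq:goals} says that $Q_f(v)\le1-f(v)^2$ for \emph{all} vectors $v=v_{s',\varepsilon'}$ and all $f$. In particular, for $f=f_{s,\eta}$ we have $f(v_{s,\eta_{[s]}})=1$, so $Q_f$ must vanish at $v_{s,\eta_{[s]}}$. On the other hand, if $N_f$ is to be a norm, $Q_f$ must not vanish on nonzero vectors of the hyperplane $\ker f$. So the subspace $\{Q_f=0\}$ has to be exactly the line through $v_{s,\eta_{[s]}}$.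

In the plane, \eqref{eq:plane} has this form: for $f=a+b$ the form is $Q_f=(a-b)^2=4(a-\frac12f)^2$, which vanishes on the line through $\frac12(1,1)$. The analogue here is the deviation of $a$ from $\frac12f(x)s$, together with a penalty on the coordinates $b_t$ with $t\ne[s]$. The weights in this penalty cannot be bounded away from zero: if $s'$ is near $s$ and $\varepsilon'=\eta_{[s']}$, then $f(v_{s',\varepsilon'})$ is near $1$, which leaves only little room for $Q_f(v_{s',\varepsilon'})$. We take as weight the squared sine of the angle between $s$ and the line $t$. Thus, for $f=f_{s,\eta}$ and $x=(a,b)$, define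
\begin{equation}\label{eq:Nf}
N_f(x)^2=f(x)^2+\tfrac12\bigl|a-\tfrac12f(x)s\bigr|^2+\tfrac12\sum_{t\in P}\bigl(1-\langle s,t\rangle^2\bigr)b_t^2,
\qquad N(x)=\sup_{s,\eta}N_{f_{s,\eta}}(x).
\end{equation}
Each $N_f(x)$ is the norm of a vector of the Hilbert space $\mathbb R\oplus\mathbb R^2\oplus\ell_2(P)$ that depends linearly on $x$. So $N_f$ is a seminorm satisfying the parallelogram law.

\begin{lemma}\label{lem:equiv}
$p\le N\le2p$. Hence $N$ is a norm on $X$ equivalent to $p$, and it is complete.
\end{lemma}

\begin{proof}
From $N_f\ge|f|$ we get $N\ge\max_f f=p$. Since $|a-\frac12f(x)s|\le|a|+\frac12p(x)\le\frac32p(x)$ and $\sum_tb_t^2\le\|b\|_1^2\le p(x)^2$,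
\[
N_f(x)^2\le p(x)^2\bigl(1+\tfrac12\cdot\tfrac94+\tfrac12\bigr)\le4p(x)^2.
\]
So $N$ is a finite supremum of seminorms that dominates the norm $p$, hence a norm, and it is equivalent to the complete norm $p$.
\end{proof}

\begin{lemma}\label{lem:contact}
$N(v_{s',\varepsilon'})=1$ for all $s'\in S$ and $\varepsilon'=\pm1$.
\end{lemma}

\begin{proof}
Let $v=v_{s',\varepsilon'}$ and $f=f_{s,\eta}$. Put $c=\langle s,s'\rangle$, $\theta=\eta_{[s']}\varepsilon'\in\{\pm1\}$ and $\alpha=f(v)=\frac12(c+\theta)$. The $\mathbb R^2$-component of $v$ is $\frac12s'$, and its only other nonzero coordinate is $\frac12\varepsilon'$ at $t=[s']$. So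
\[
N_f(v)^2=\alpha^2+\tfrac18|s'-\alpha s|^2+\tfrac18(1-c^2).
\]
Replacing $v$ by $-v=v_{-s',-\varepsilon'}$ changes $(c,\theta)$ to $(-c,-\theta)$ and leaves $N_f(v)$ unchanged. Hence we may assume $\theta=1$, that is, $\alpha=\frac{1+c}2$. Since $-1\le c\le1$,
\begin{align*}
1-\alpha^2&=(1-\alpha)(1+\alpha)=\tfrac14(1-c)(3+c)\ge\tfrac12(1-c),\\
|s'-\alpha s|^2&=1-2\alpha c+\alpha^2=\tfrac14(5-2c-3c^2)=\tfrac14(1-c)(5+3c)\le2(1-c),\\
1-c^2&=(1-c)(1+c)\le2(1-c).
\end{align*}
Therefore $\frac18|s'-\alpha s|^2+\frac18(1-c^2)\le\frac12(1-c)\le1-\alpha^2$, i.e.\ $N_f(v)\le1$. Taking the supremum over $f$ gives $N(v)\le1$, while $N(v)\ge p(v)=1$.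
\end{proof}

For strict convexity we want to apply the parallelogram law to one $N_f$ that computes the norm of a midpoint. If the supremum in \eqref{eq:Nf} were only approached along a sequence $f_k$, we would obtain $N_{f_k}(x-y)\to0$ with varying $f_k$, which by itself does not give $x=y$. So we first show that the supremum is attained. Here we use that $S$ is compact and that the weights depend continuously on $s$.

\begin{lemma}\label{lem:attained}
For each $x\in X$ there are $s$ and $\eta$ with $N(x)=N_{f_{s,\eta}}(x)$.
\end{lemma}

\begin{proof}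
Let $x=(a,b)$. Then $N_{f_{s,\eta}}(x)^2=\Psi(s,\beta)$, where $\beta=\sum_t\eta_tb_t\in[-\|b\|_1,\|b\|_1]$ and
\[
\Psi(s,\beta)=\bigl(\langle s,a\rangle+\beta\bigr)^2+\tfrac12\bigl|a-\tfrac12(\langle s,a\rangle+\beta)s\bigr|^2+\tfrac12\sum_{t\in P}\bigl(1-\langle s,t\rangle^2\bigr)b_t^2 .
\]
For fixed $s$ this is convex in $\beta$, so on the interval it is largest at an endpoint. The endpoints $\pm\|b\|_1$ are realized by sign vectors $\eta$. So
\[
\max_\eta N_{f_{s,\eta}}(x)^2=\max\{\Psi(s,\|b\|_1),\Psi(s,-\|b\|_1)\}.
\]
Since $\sum_tb_t^2<\infty$, the series converges uniformly in $s$; hence the right-hand side is continuous in $s$, and it attains its maximum on the compact set $S$.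
\end{proof}

\begin{lemma}\label{lem:sc}
Each $N_f$ is a norm, and $N$ is strictly convex.
\end{lemma}

\begin{proof}
Let $f=f_{s,\eta}$, $z=(a,b)$ and $N_f(z)=0$. Then $f(z)=0$. The second term of \eqref{eq:Nf} now gives $a=0$, and the third gives $b_t=0$ for all $t\ne[s]$. What remains is $0=f(z)=\eta_{[s]}b_{[s]}$, so $z=0$.

Let $N(x)=N(y)=N(\frac{x+y}2)=1$. By Lemma~\ref{lem:attained} there is $f$ with $N_f(\frac{x+y}2)=1$, while $N_f(x),N_f(y)\le1$. The parallelogram law gives
\[
N_f(x-y)^2=2N_f(x)^2+2N_f(y)^2-4N_f\bigl(\tfrac{x+y}2\bigr)^2\le0,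
\]
so $x=y$. By homogeneity this is strict convexity.
\end{proof}

All the requirements in \eqref{eq:goals} are now met.

\section{The closed set}\label{sec:set}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(X,N)$ be the space of Section~\ref{sec:norm} and $F=\{x\in X:p(x)\ge1\}$. The set $F$ is closed, and $X\setminus F=\{p<1\}$ is nonempty, open, bounded, convex and symmetric. Distances are taken in the norm $N$.

\emph{Points with two nearest points.} Let $x=(a,b)$ with $p(x)<1$ and $a\ne0$, put $s=a/|a|$, and suppose that $b_{[s]}=0$. Let $\delta=1-p(x)$. Since $a=|a|s$ and $b_{[s]}=0$, for $\varepsilon=\pm1$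
\[
p(x+\delta v_{s,\varepsilon})=\bigl|\bigl(|a|+\tfrac\delta2\bigr)s\bigr|+\bigl\|b+\tfrac{\varepsilon\delta}2e_{[s]}\bigr\|_1
=|a|+\tfrac\delta2+\|b\|_1+\tfrac\delta2=p(x)+\delta .
\]
By Lemma~\ref{lem:contact} $N(v_{s,\varepsilon})=1$, so Lemma~\ref{lem:touch} gives $x+\delta v_{s,\varepsilon}\in P_F(x)$ for both $\varepsilon$. These two points differ by $(0,\delta e_{[s]})\ne0$. Thus $x\in R(F)$, and therefore
\begin{equation}\label{eq:exc}
(X\setminus F)\setminus R(F)\ \subset\ \{a=0\}\cup\bigcup_{n\ge1}D_n,\qquad
D_n=\Bigl\{(a,b):\ a\ne0,\ \bigl|b_{[a/|a|]}\bigr|\ge\tfrac1n\Bigr\}.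
\end{equation}

\emph{The exceptional set is small.} The set $\{a=0\}$ is a proper closed subspace, hence nowhere dense. To see that $D_n$ is nowhere dense, let $V\subset X$ be nonempty and open. Since finitely supported vectors are dense in $\ell_1(P)$, there is $(a_0,b_0)\in V$ with $b_0$ of finite support; moving $a_0$ slightly, we may assume $a_0\ne0$ and $[a_0/|a_0|]\notin\operatorname{supp}b_0$. For all $(a,b)$ close enough to $(a_0,b_0)$ we have $(a,b)\in V$, $a\neq0$, $\|b-b_0\|_1<\frac1n$, and still $[a/|a|]\notin\operatorname{supp}b_0$, because only finitely many lines in $\mathbb R^2$ have to be avoided. For such $(a,b)$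
\[
\bigl|b_{[a/|a|]}\bigr|=\bigl|(b-b_0)_{[a/|a|]}\bigr|\le\|b-b_0\|_1<\tfrac1n ,
\]
that is, $(a,b)\notin D_n$. So a nonempty open subset of $V$ misses $D_n$.

Hence the set on the right of \eqref{eq:exc} is of the first category, and $R(F)$, which lies in $X\setminus F$, is residual in this nonempty open set. By Baire's theorem $R(F)$ is not of the first category.
\end{proof}

\section{What strict convexity does give}\label{sec:sep}

The following observation about moving toward a nearest point holds in every Banach space. Let $y\in P_F(x)$, $d=d_F(x)$, $u=x-y$ and $x_t=x-tu$ with $0<t<1$. Then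
\begin{equation}\label{eq:move}
d_F(x_t)=\|x_t-y\|=(1-t)d .
\end{equation}
Indeed, $x_t-y=(1-t)u$ gives the second equality and $d_F(x_t)\le(1-t)d$; and $d_F(x_t)\ge d-\|tu\|=(1-t)d$, because $d_F$ is $1$-Lipschitz.

\begin{proof}[Proof of Theorem~\ref{thm:comp}(a)]
We approximate a given $x\in R(F)$ by points outside $R(F)$. Let $y\in P_F(x)$, and use the notation of \eqref{eq:move}; in particular $y\in P_F(x_t)$. Let $y'\in P_F(x_t)$, and put $z=(x_t-y')/(1-t)$. By \eqref{eq:move} $\|z\|=d$. Moreover $x-y'=tu+x_t-y'=tu+(1-t)z$, so
\[
d\le\|x-y'\|=\|tu+(1-t)z\|\le t\|u\|+(1-t)\|z\|=d .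
\]
Thus $\|u\|=\|z\|=\|tu+(1-t)z\|$, and strict convexity gives $z=u$. Then $y'=x_t-(1-t)u=x-u=y$. Hence $P_F(x_t)=\{y\}$, so $x_t\notin R(F)$, and $x_t\to x$ as $t\to0$.
\end{proof}

Dense complement does not mean first category, as Theorem~\ref{thm:main} shows. To get first category in (b) we use that at a point of $R(F)$ the function $d_F$ has a downward corner along a line: in one direction it falls at least at a certain rate, and in the opposite direction it grows at most at a strictly smaller (possibly negative) rate. Corners with a fixed direction and fixed rates form a nowhere dense set; separability makes the number of such sets countable.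

\begin{proof}[Proof of Theorem~\ref{thm:comp}(b)]
Necessity is Theorem~\ref{thm:nec}. Let $X$ be separable and strictly convex, let $F\subset X$ be closed, and let $\{v_k:k\in\mathbb N\}$ be dense in $X$. For $k\in\mathbb N$ and rational $q,\rho$ with $\rho>0$ let $A(k,q,\rho)$ be the set of all $x$ such that for every $t\in[0,1]$
\[
d_F(x+tv_k)\le d_F(x)+t(q-\rho),\qquad d_F(x-tv_k)\le d_F(x)-t(q+\rho).
\]

\emph{$A(k,q,\rho)$ is nowhere dense.} It is closed, since $d_F$ is continuous. Suppose it had an interior point $x$. For small $t\in(0,1]$ then also $x'=x+tv_k\in A(k,q,\rho)$, and using the second inequality at $x'$ and the first at $x$,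
\[
d_F(x)=d_F(x'-tv_k)\le d_F(x')-t(q+\rho)\le d_F(x)+t(q-\rho)-t(q+\rho)=d_F(x)-2t\rho ,
\]
a contradiction.

\emph{These countably many sets cover $R(F)$.} Let $y_1\ne y_2$ be in $P_F(x)$, $d=d_F(x)>0$, $u=x-y_1$, $w=x-y_2$. Then $\|u\|=\|w\|=d$ and $u\ne w$, so $\sigma:=2d-\|u+w\|>0$ by strict convexity. For $t\in[0,1]$, comparing with $y_1$ and with $y_2$ respectively,
\begin{align*}
d_F(x-tu)&\le\|(1-t)u\|=d-td,\\
d_F(x+tu)&\le\|w+tu\|=\|(1-t)w+t(u+w)\|\le(1-t)d+t(2d-\sigma)=d+t(d-\sigma).
\end{align*}
Choose $k$ with $\|v_k-u\|<\frac\sigma8$. Since $d_F$ is $1$-Lipschitz,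
\[
d_F(x-tv_k)\le d-t\bigl(d-\tfrac\sigma8\bigr),\qquad d_F(x+tv_k)\le d+t\bigl(d-\tfrac{7\sigma}8\bigr).
\]
Choose rational $q$ and $\rho$ with $|q-(d-\frac\sigma2)|\le\frac\sigma8$ and $0<\rho\le\frac\sigma4$. Then $q+\rho\le d-\frac\sigma8$ and $q-\rho\ge d-\frac{7\sigma}8$, so $x\in A(k,q,\rho)$.
\end{proof}

\begin{remark}
In the example of Section~\ref{sec:set} the vectors $x-y$ with $y\in P_F(x)$ include, for each $\delta\in(0,1)$, all the vectors $-\delta v_{s,\varepsilon}$. If $[s]\ne[s']$, then $p(v_{s,\varepsilon}-v_{s',\varepsilon'})=\frac12|s-s'|+1\ge1$. So uncountably many directions that are far from each other occur, and the countable approximation by the $v_k$ is not available.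
\end{remark}

\section{Sums, and a good norm on $\ell_1(\Gamma)$}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(c)]
The norm of $Y\oplus_2X$ is $\|(y,x)\|=(\|y\|^2+N(x)^2)^{1/2}$. It is strictly convex: let $(y_1,x_1)$, $(y_2,x_2)$ and their midpoint have norm $1$. The point of $\mathbb R^2$ with coordinates $\|\frac{y_1+y_2}2\|$, $N(\frac{x_1+x_2}2)$ has Euclidean norm $1$, and its nonnegative coordinates are at most those of the midpoint of the unit vectors $(\|y_1\|,N(x_1))$ and $(\|y_2\|,N(x_2))$. So that midpoint has Euclidean norm $1$ as well. Hence the two unit vectors coincide, and the coordinatewise inequalities are equalities. Thus $\|y_1\|=\|y_2\|=\|\frac{y_1+y_2}2\|$ and $N(x_1)=N(x_2)=N(\frac{x_1+x_2}2)$, which gives $y_1=y_2$ and $x_1=x_2$.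

Let $F\subset X$ be the set of Theorem~\ref{thm:main}. The squared distance from $(y,x)$ to $(y',z)$ is $\|y-y'\|^2+N(x-z)^2$. Therefore the closed set $Y\times F$ satisfies $d_{Y\times F}(y,x)=d_F(x)$ and $P_{Y\times F}(y,x)=\{y\}\times P_F(x)$, so $R(Y\times F)=Y\times R(F)$. Write $X\setminus F\subset R(F)\cup\bigcup_nM_n$ with $M_n$ nowhere dense. Then $Y\times(X\setminus F)\subset R(Y\times F)\cup\bigcup_n(Y\times M_n)$. Each $Y\times M_n$ is nowhere dense, since its closure is $Y\times\overline{M_n}$. So $R(Y\times F)$ is residual in the nonempty open set $Y\times(X\setminus F)$ and is not of the first category.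
\end{proof}

In (d) one quadratic form, $\|T\,\cdot\,\|^2$, serves for all pairs of vectors. This is what the norm \eqref{eq:Nf} lacks: there the form changes with $f$, and for each $t$ its weight on $b_t$ vanishes when $[s]=t$. With a fixed form, the argument for (a) acquires a stable version: if $x$ is moved toward a nearest point $y_1$, then \emph{all} nearest points of \emph{all} points near the new position have images under $T$ close to $Ty_1$.

\begin{proof}[Proof of Theorem~\ref{thm:comp}(d)]
Since $T$ is bounded, $\|\cdot\|$ is a norm equivalent to $|\cdot|$; distances are taken in $\|\cdot\|$. Let $0<t<1$ and $u,z\in X$. By convexity of $|\cdot|^2$ we have $t|u|^2+(1-t)|z|^2-|tu+(1-t)z|^2\ge0$, and in the Hilbert space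
\[
t\|Tu\|^2+(1-t)\|Tz\|^2-\|T(tu+(1-t)z)\|^2=t(1-t)\|T(u-z)\|^2 .
\]
Adding the two facts,
\begin{equation}\label{eq:unif}
t(1-t)\|T(u-z)\|^2\le t\|u\|^2+(1-t)\|z\|^2-\|tu+(1-t)z\|^2 .
\end{equation}

Let $F$ be closed and let $R_n$ be the set of $x$ for which there are $y,y'\in P_F(x)$ with $\|T(y-y')\|\ge\frac1n$. As $T$ is injective, $R(F)=\bigcup_nR_n$. We show that $R_n$ is nowhere dense.

Let $V$ be nonempty and open. If $V\cap R_n=\emptyset$, there is nothing to prove. Otherwise pick $x\in V\cap R_n$ and $y_1\in P_F(x)$, let $d=d_F(x)$ and $u=x-y_1$, and choose $t\in(0,1)$ so small that $x_t=x-tu\in V$. By \eqref{eq:move} $d_F(x_t)=(1-t)d$. Suppose that $x_t\in\overline{R_n}$. Then there are $x_k\to x_t$ and $y_k,y_k'\in P_F(x_k)$ with $\|T(y_k-y_k')\|\ge\frac1n$. From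
\[
(1-t)d=d_F(x_t)\le\|x_t-y_k\|\le\|x_t-x_k\|+d_F(x_k)\to(1-t)d
\]
we see that $z_k=(x_t-y_k)/(1-t)$ satisfies $\|z_k\|\to d$. Moreover $x-y_k=tu+(1-t)z_k$, and
\[
d\le\|x-y_k\|\le td+(1-t)\|z_k\|\to d .
\]
Now \eqref{eq:unif} with $z=z_k$ gives
\[
t(1-t)\|T(u-z_k)\|^2\le td^2+(1-t)\|z_k\|^2-\|x-y_k\|^2\to0 .
\]
Hence $Ty_k=T(x_t-(1-t)z_k)\to T(x_t-(1-t)u)=Ty_1$. The same argument applied to $y_k'$ gives $Ty_k'\to Ty_1$. This contradicts $\|T(y_k-y_k')\|\ge\frac1n$. So $x_t\in V\setminus\overline{R_n}$, and a neighborhood of $x_t$ contained in $V$ misses $R_n$.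

For $\ell_1(\Gamma)$ take $T$ to be the inclusion into $\ell_2(\Gamma)$. The resulting norm has the category property, and by Theorem~\ref{thm:nec} it is strictly convex. For $|\Gamma|=2^{\aleph_0}$ the space of Theorem~\ref{thm:main} is isomorphic to $\ell_1(\Gamma)$, so its norm gives an equivalent strictly convex norm on $\ell_1(\Gamma)$ without the category property.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DDF}
\emph{Differentiability of the distance function},
\texttt{http://www.dml.cz/\linebreak[0]manakin/\linebreak[0]bitstream/\linebreak[0]handle/\linebreak[0]10338.dmlcz/\linebreak[0]101878/\linebreak[0]CzechMathJ\_33-1983-2\_9.pdf}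
\end{thebibliography}

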